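# Decomposing planar point sets into $o(n)$ two-convex polygons

## 1. The crescent between two upper hulls

Let $R$ be a finite set of at least three points in the plane, no three collinear, with distinct $x$-coordinates. Let $p$ and $q$ be its leftmost and rightmost points. The boundary of $\operatorname{conv}R$ splits at $p,q$ into two $x$-monotone chains from $p$ to $q$: the *upper chain*, whose slopes strictly decrease from left to right, and the *lower chain*, whose slopes strictly increase. One of them may be the single segment $pq$. Let
$$U=\{\text{vertices of the upper chain other than } p,q\},\qquad R'=R\setminus U ,$$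
and assume $U\neq\emptyset$. The points $p,q$ belong to $R'$ and are still its extreme points from left to right. If $R'=\{p,q\}$, then $\operatorname{conv}R'$ is the segment $pq$, and both of its chains are this segment. Let $Q$ be the closed region between the upper chain of $R$ and the upper chain of $R'$. I call $Q$ the *crescent* of $R$.

Example: $p=(0,0)$, $u_1=(1,3)$, $u_2=(4,4)$, $q=(6,0)$, $m=(3,1)$. The upper chain is $p,u_1,u_2,q$ with slopes $3,\frac13,-2$, so $U=\{u_1,u_2\}$ and $R'=\{p,m,q\}$. The crescent is the pentagon $p,m,q,u_2,u_1$, with a reflex corner at $m$. What remains of the hull is the triangle $pmq$.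

**Lemma 1 (shape of the crescent).** With $R,U,R',Q$ as above and $U\ne\emptyset$:

1. $R$ and $R'$ have the same lower chain, and for $x(p)<x<x(q)$ the upper chain of $R'$ is strictly below the upper chain of $R$.
2. $Q$ is a simple polygon, $\operatorname{conv}R=Q\cup\operatorname{conv}R'$, and the interiors of $Q$ and $\operatorname{conv} R'$ are disjoint. The vertices of $Q$ on the upper chain of $R$ (including $p,q$) have interior angle $<\pi$. The other vertices of $Q$ are the interior vertices of the upper chain of $R'$, and they have interior angle $>\pi$.
3. Every line meets the interior of $Q$ in at most two intervals.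

*Proof.* (1) Points of $U$ lie strictly above the line $pq$, and vertices of the lower chain other than $p,q$ lie strictly below it. So no vertex of the lower chain is deleted. Since $\operatorname{conv}R'\subseteq\operatorname{conv}R$, the lower chains agree.

Let $p=w_0,w_1,\dots,w_s=q$ be the upper chain of $R$; here $s\ge2$. Suppose the upper chains touch above some $x$ with $x(p)<x<x(q)$. Then some point $z$ of an edge $w_{i-1}w_i$, with $x(p)<x(z)<x(q)$, lies in $\operatorname{conv}R'$. The line $L$ through $w_{i-1},w_i$ supports $\operatorname{conv}R$, so $z\in\operatorname{conv}R'\cap L=\operatorname{conv}(R'\cap L)$. By general position $R\cap L=\{w_{i-1},w_i\}$, so $R'\cap L\subseteq\{w_{i-1},w_i\}\setminus U$. Since $s\ge2$, at least one of $w_{i-1},w_i$ is in $U$, so $R'\cap L$ has at most one element, and that element is $p$ or $q$. Then $z\in\{p,q\}$, a contradiction.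

(2) By (1) the two upper chains meet only at $p$ and $q$, so together they form a simple closed polygonal curve, which bounds $Q$. The two regions tile $\operatorname{conv}R$ because the lower chains agree. The angle of $Q$ at an interior vertex of the upper chain of $R$ is the angle of $\operatorname{conv}R$, so it is $<\pi$. At $p$ both edges of $Q$ go to the right, and at $q$ both go to the left, so these angles are $<\pi$ too. At an interior vertex of the upper chain of $R'$ the polygon $Q$ is locally the complement of $\operatorname{conv}R'$, so the angle is $>\pi$.

(3) Since the lower chains agree, $\operatorname{int}Q=\operatorname{int}\operatorname{conv}R\setminus\operatorname{conv}R'$. A line meets $\operatorname{int}\operatorname{conv}R$ in an interval, and from this interval we delete the interval in which the line meets $\operatorname{conv}R'$. At most two intervals remain. $\square$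

The purpose of the crescent is this. One polygon that is only slightly non-convex uses up all the points of $U$ at once, and what is left is a smaller set $R'$ with its own convex hull. If we can arrange that $U$ has many points, many times in a row, then a point set can be cut up using far fewer polygons than points. The rest of the talk arranges exactly that.

## 2. 2-convex decompositions, and sets of three, four and five points

**Definition.** A simple polygon is *$k$-convex* if every line meets its interior in at most $k$ disjoint intervals. So 1-convex means convex, and Lemma 1(3) says that crescents are 2-convex.

**Definition.** Let $S$ be a set of $n\ge3$ points in the plane in general position, meaning that no three are collinear. A *decomposition* of $S$ into polygons of a given class is a finite family of simple polygons of that class such that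

- every vertex of each polygon is a point of $S$;
- the polygons have pairwise disjoint interiors;
- their union is $\operatorname{conv}S$;
- every point of $S$ is a vertex of at least one polygon.

By general position no point of $S$ is in the relative interior of an edge. No point of $S$ is in the interior of a polygon $P$ of the family either: the point is a vertex of some polygon of the family, and near the point the interior of that polygon would meet $\operatorname{int}P$.

With triangles, a decomposition has $2n-2-h$ members, where $h$ is the number of hull vertices. With convex polygons it is known that $n-3+\lceil\sqrt{2(n-3)}\rceil$ are sometimes necessary, which is still linear in $n$. The question of this talk: *is there a function $f(n)=o(n)$ such that every set of $n$ points in general position has a decomposition into at most $f(n)$ 2-convex polygons?* The answer is yes, and $f(n)=O(n/\log\log n)$ works.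

Here are small cases by hand. Three points, or any set in convex position, need one polygon. If there is a point of $S$ in the interior of the hull, one polygon never suffices, because it would have to be $\operatorname{conv}S$, which does not have that point as a vertex.

*Four points, a triangle $abc$ with $d$ inside.* Take the triangle $abd$ and the quadrilateral $a,d,b,c$, which is reflex at $d$. The interior of the quadrilateral is an open triangle minus a closed triangle, so by the argument of Lemma 1(3) it is 2-convex. Two polygons suffice. Convex polygons would need three, since all angles at the interior point $d$ must be less than $\pi$.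

*Five points, a triangle $abc$ with $d,e$ inside.* The line $de$ passes through no vertex and separates one vertex, say $c$, from $a$ and $b$. It crosses $ca$ in a point $s$ and $cb$ in a point $t$. Name the points so that the order on the line is $s,d,e,t$. Then $a,d,e,b$ lie in this cyclic order on the boundary of the convex quadrilateral $a,s,t,b$, so $adeb$ is a convex quadrilateral. The rest of the triangle is the pentagon $a,d,e,b,c$. Its interior is again an open convex set minus a closed convex set, so it is 2-convex. Two polygons suffice, where a triangulation has $2\cdot5-2-3=5$ triangles.

## 3. A stronger class of polygons, defined by counting local extrema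

Besides crescents we shall need polygons that are not visibly a difference of two convex sets. This section gives a test that certifies 2-convexity from the boundary alone.

All polygons from now on have vertices in a set in general position, so no vertex has angle $\pi$. A vertex is *convex* if its interior angle is $<\pi$ and *reflex* if it is $>\pi$. A direction is *generic* for a polygon $P$ if it is not parallel to a line through two vertices of $P$. For a generic direction let $h$ be a nonzero linear functional that is constant along it. Then $h$ is strictly monotone on every edge. A vertex is *extremal* for this direction if it is a local extremum of $h|_{\partial P}$.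

**Definition.** A simple polygon is *good* if for every generic direction at most one reflex vertex is extremal. A *pseudo-triangle* is a simple polygon with exactly three convex vertices.

Triangles are good, as is any polygon with at most one reflex vertex. The pentagon $a,d,e,b,c$ of Section 2 is a pseudo-triangle: its convex vertices are $a,b,c$.

**Lemma 2.** For every simple polygon and every generic direction,
$$\#(\text{convex extremal vertices})-\#(\text{reflex extremal vertices})=2. \tag{1}$$
Every good polygon is 2-convex. Every pseudo-triangle is good.

*Proof.*

**Step 1: formula (1), by following the edge direction around the polygon.** Traverse $\partial P$ counterclockwise. The turning angles $\tau_i\in(-\pi,\pi)$ are positive exactly at convex vertices, and they sum to $2\pi$. Lift the edge directions to real angles $\theta_i$ with $\theta_{i+1}=\theta_i+\tau_{i+1}$. Over one full turn the total change is $2\pi$. Let $\delta$ be the angle of the generic direction. No edge is parallel to it, so $\theta_i-\delta\notin\pi\mathbb Z$. Consider the integer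
$$N_i=\Big\lfloor\frac{\theta_i-\delta}{\pi}\Big\rfloor .$$
At a convex vertex the angle increases by less than $\pi$, so $N_i$ changes by $0$ or $+1$. At a reflex vertex it changes by $0$ or $-1$. The parity of $N_i$ tells on which side of the given direction the edge points, that is, whether $h$ increases or decreases along the edge. Hence $N_i$ changes exactly at the extremal vertices, by $+1$ at convex ones and by $-1$ at reflex ones. Its total change is $2\pi/\pi=2$. This is (1).

**Step 2: a good polygon meets each line of generic direction in few boundary points.** Let $P$ be good. By (1), in each generic direction there are at most $3$ convex and $1$ reflex extremal vertices, so at most $4$ in all. They cut $\partial P$ into at most $4$ arcs on which $h$ is strictly monotone. A line of that direction is a level set of $h$, so it meets each arc at most once, and it meets $\partial P$ in at most $4$ points.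

**Step 3: from generic lines to all lines.** Suppose a line $\ell_0$ meets $\operatorname{int}P$ in at least three components. Choose $p_0,p_1,p_2$ on $\ell_0$, in this order, in three different components. Between $p_0$ and $p_1$ there is a point $g_1\in\partial P\cap\ell_0$, and between $p_1$ and $p_2$ there is a point $g_2\in\partial P\cap\ell_0$. Every boundary point of $P$ is a limit of exterior points, so choose exterior points $g_1',g_2'$ very close to $g_1,g_2$. The line $g_1'g_2'$ is close to $\ell_0$, so it contains points $p_i'\in\operatorname{int}P$ close to $p_i$. The five points $p_0',g_1',p_1',g_2',p_2'$ lie in open sets (interior or exterior), so we may rotate the line slightly to make its direction generic while it still visits these sets in this order. Along this line we pass through: exterior, interior, exterior, interior, exterior, interior, exterior. That makes at least $6$ boundary points and contradicts Step 2.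

**Step 4: pseudo-triangles.** A pseudo-triangle has at most $3$ convex extremal vertices, so by (1) at most $3-2=1$ reflex extremal vertex. $\square$

Good is strictly stronger than 2-convex. Take the hexagon with vertices $(-1,-2),(0,-1),(1,-2),(1,2),(0,1),(-1,2)$ in this order. No three of these points are collinear. The hexagon is the rectangle $[-1,1]\times[-2,2]$ with two triangular notches, $T_+=\{|x|\le y-1,\ y\le2\}$ and $T_-=\{|x|\le -y-1,\ y\ge-2\}$. A line meeting at most one notch meets the interior in at most two intervals. If a line contains $(x_1,y_1)\in T_+$ and $(x_2,y_2)\in T_-$, then $|x_1-x_2|\le (y_1-y_2)-2$, so along it $|dx|<|dy|$. Going up from $(x_1,y_1)$ it keeps $|x|\le y-1$ and leaves the rectangle through the mouth of the notch; the same happens downward. So only one interval can remain, and the hexagon is 2-convex. But for $h=y+\varepsilon x$ with small $\varepsilon>0$ both reflex vertices $(0,\pm1)$ are extremal, so it is not good.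

We now work with good polygons only.

**Definition.** For a finite set $X$ in general position with $|X|\ge3$, let $F(X)$ be the minimum number of polygons in a decomposition of $X$ into good polygons. Put $F(X)=0$ if $|X|\le2$ (the empty family). Let $F(n)=\max_{|X|=n}F(X)$.

Triangulations give $F(n)\le2n$. Rotations and reflections preserve goodness, so $F$ is invariant under them. By Lemma 2 every set of $n$ points has a decomposition into at most $F(n)$ 2-convex polygons. So the question is answered by the following theorems.

**Theorem 1.** For all integers $k\ge 8$, $r\ge 0$, $n\ge0$,
$$F(n)\le \frac{4n}{k}+2(1-\beta)^r n+4n_0(k+3)^r ,\qquad \beta=k\,2^{-144k-3},\quad n_0=2^{24k}. \tag{2}$$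
Consequently $F(n)=o(n)$.

**Theorem 2.** There is an absolute constant $C$ with $F(n)\le C\,n/\log_2\log_2 n$ for all $n\ge3$.

The crescent enters the count as follows.

**Lemma 3 (peeling).** Let $R,U$ be as in Section 1, with $U\neq\emptyset$. Then $F(R)\le F(R\setminus U)+1$.

*Proof.* First, the crescent $Q$ is good. By Lemma 1(2) its reflex vertices are exactly the interior vertices of the upper chain of $R'=R\setminus U$, an $x$-monotone chain with strictly decreasing slopes. Up to scaling, the functional of a generic direction is $h=y-\alpha x$ or $h=x$. For $h=y-\alpha x$, the slope of $h$ along an edge of slope $\sigma$ is $\sigma-\alpha\neq0$. As the slopes decrease, $h$ first increases and then decreases along the chain (one part may be empty), so at most one interior vertex of the chain is extremal. For $h=x$ none is.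

By Lemma 1(2), $Q$ together with a decomposition of $R'$ (the empty one if $R'=\{p,q\}$) tiles $\operatorname{conv}R$. The points of $U\cup\{p,q\}$ are vertices of $Q$. If $|R'|\ge3$, the points of $R'$ are vertices of polygons in its decomposition. So this is a decomposition of $R$. $\square$

## 4. Nested triangles stop plain peeling

The sensible first attempt is to peel crescents until nothing is left. It gains only if $U$ is large. Here is a set on which it gains almost nothing.

Let $r_1>r_2>\dots>r_m>0$ with $r_{j+1}<r_j/2$, and let $T_j$ be the triangle with vertices $(0,r_j)$ and $(\pm\frac{\sqrt3}{2}r_j,-\frac12r_j)$. Its inscribed circle around the origin has radius $r_j/2$, so $T_{j+1}\subset\operatorname{int}T_j$. Start with $p,q=(\mp\frac{\sqrt3}2r_1,-\frac12 r_1)$ and peel from above. I claim that the $j$-th crescent removes only the point $(0,r_j)$. Consider the line from $p$ to $(0,r_j)$. At $x=-\frac{\sqrt3}{2}r_i$ with $i\ge2$ its height is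
$$r_j-\Big(r_j+\frac{r_1}{2}\Big)\frac{r_i}{r_1}=r_j\Big(1-\frac{r_i}{r_1}\Big)-\frac{r_i}{2}>-\frac{r_i}{2},$$
so the lower left vertex of $T_i$ is strictly below it. The right side is symmetric, and the remaining top vertices are below $(0,r_j)$. So the upper chain is $p,(0,r_j),q$. All these inequalities are strict and survive a small perturbation into general position with distinct $x$-coordinates. Thus each of the $m=n/3$ upward crescents disposes of one point.

The obstruction is that the points which could form a long chain are hidden below the hull. To expose them we must be allowed to cut away what covers them. The next section computes the price of a straight cut.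

## 5. Gluing two separated sets with two pseudo-triangles

Let $A$ and $B$ lie strictly on two sides of a line. If we decompose $A$ and $B$ separately, it remains to fill $\operatorname{conv}(A\cup B)\setminus(\operatorname{conv}A\cup\operatorname{conv}B)$. Filling it with a single polygon is not always possible. Take
$$A=\{(-5,10),(-5,-10),(1,3)\},\qquad B=-A=\{(5,-10),(5,10),(-1,-3)\}.$$
They are separated by the line $y=\frac52x$, with $A$ above: $10>-12.5$, $-10>-12.5$, $3>2.5$. The hull of the union is $[-5,5]\times[-10,10]$. On the line $x=0$ the triangle $\operatorname{conv}A$ occupies $\frac56\le y\le\frac{25}6$, and $\operatorname{conv}B$ occupies $-\frac{25}6\le y\le-\frac56$. So this line meets the interior of the region in between in three intervals, and the region is not 2-convex. One extra edge along a line that touches both hulls and has them on opposite sides repairs this in general, and leaves two polygons.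

**Lemma 4 (gluing).** Let $A\cup B$ be in general position, with $A,B\neq\emptyset$ finite and strictly separated by a line. Then
$$F(A\cup B)\le F(A)+F(B)+2 .$$

*Proof.* If $|A\cup B|=2$, all terms $F$ are $0$. Assume $|A\cup B|\ge3$, so that $K=\operatorname{conv}(A\cup B)$ is a polygon.

**Step 1: two edges of $K$ join $A$ to $B$.** The vertices of $K$ are not all in $A$: otherwise $B\subset\operatorname{conv}A$, but $\operatorname{conv}A\cap\operatorname{conv}B=\emptyset$. Likewise they are not all in $B$. The separating line contains no vertex of $K$ and has vertices on both sides, so it crosses exactly two edges of $K$. These are the only edges joining $A$ to $B$. Call them $a_1b_1\neq a_2b_2$, with $a_i\in A$, $b_i\in B$. The line through $a_ib_i$ supports $K$ and contains no other point of $A\cup B$, so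
$$a_ib_i\cap\operatorname{conv}A=\{a_i\},\qquad a_ib_i\cap\operatorname{conv}B=\{b_i\}.$$
An edge of $K$ with both ends in $A$ is an edge of $\operatorname{conv}A$, and similarly for $B$.

Notation: $V_A,V_B$ are the vertex sets of $\operatorname{conv}A,\operatorname{conv}B$, and $e_A,e_B$ are the numbers of edges of $\partial\operatorname{conv}A,\partial\operatorname{conv}B$. If a hull is a segment (two points), its "boundary" means that segment, with one edge.

Steps 2–6 treat the case $|A|,|B|\ge2$.

**Step 2: a third connecting edge, along an inner tangent.** For unit vectors $u$ put
$$g(u)=\min_{x\in B}u\cdot x-\max_{x\in A}u\cdot x .$$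
This is continuous, positive at some $u_0$ (a normal of the separating line) and negative at $-u_0$. So $g(u)=0$ for some $u$. The line $\ell=\{x:u\cdot x=\max_{A}u\cdot x\}$ then contains a point of $A$ and a point of $B$, with $A$ in one closed side and $B$ in the other. By general position it contains exactly one $a\in A$ and one $b\in B$, and $A\setminus\{a\}$ and $B\setminus\{b\}$ lie strictly on opposite sides of $\ell$. Choose coordinates, possibly with a reflection, in which $\ell$ is horizontal, $a$ is left of $b$, $A\setminus\{a\}$ is strictly above $\ell$ and $B\setminus\{b\}$ is strictly below.

**Step 3: the resulting graph is plane.** Let $G$ have the edges of $\partial\operatorname{conv}A$ and $\partial\operatorname{conv}B$ and the three *connecting edges* $a_1b_1,a_2b_2,ab$. Since $\ell$ supports both hulls, $ab$ meets $\operatorname{conv}A$ only in $a$ and $\operatorname{conv}B$ only in $b$. Because $|A|,|B|\ge2$, there are points strictly on both sides of $\ell$, so $ab$ is not an edge of $K$. If a relative interior point of $ab\subset K$ were on the supporting line of $a_ib_i$, all of $ab$ would be on it, and general position would force $ab=a_ib_i$, which is excluded. So $ab$ can meet $a_ib_i$ only in a common endpoint. The edges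 $a_1b_1,a_2b_2$ of $K$ meet at most in a common vertex. Hence $G$ is plane. It is connected, it has three distinct connecting edges, and its outer boundary is $\partial K$, since $G\subset K$ and all edges of $K$ are in $G$.

**Step 4: $G$ is 2-connected, so that all faces are simple polygons.** First, $a=a_1=a_2$ is impossible. Otherwise the edges of $K$ at $a$ are $ab_1,ab_2$, and $K$ lies in the convex cone with apex $a$ spanned by the rays to $b_1$ and $b_2$. These rays lie on or below $\ell$, hence so does the cone. But $A\setminus\{a\}\ne\emptyset$ is strictly above $\ell$. In the same way $b=b_1=b_2$ is impossible. So no vertex is common to all three connecting edges, and after deleting any vertex some connecting edge survives. What remains of $\partial\operatorname{conv}A$ is nonempty and connected (a cycle minus at most a vertex, or a segment minus at most an endpoint), and the same holds for $B$. The surviving connecting edge joins them. Thus $G$, which has at least four vertices, is 2-connected, and every face of a 2-connected plane graph is bounded by a simple cycle.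

**Step 5: exactly two new faces.** Euler's formula $|V|-|E|+|\text{faces}|=2$ with $|V|=|V_A|+|V_B|$ and $|E|=e_A+e_B+3$ gives
$$\#\text{bounded faces}=(e_A-|V_A|)+(e_B-|V_B|)+4 .$$
If $\operatorname{conv}A$ has nonempty interior, then $e_A-|V_A|=0$ and $\operatorname{int}\operatorname{conv}A$ is one of the faces. If it is a segment, $e_A-|V_A|=-1$ and there is no such face. Either way $A$ accounts for $-1$ in the number of other bounded faces, and so does $B$. So besides the nonempty ones among $\operatorname{int}\operatorname{conv}A$ and $\operatorname{int}\operatorname{conv}B$ there are exactly two bounded faces $Q_1,Q_2$.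

**Step 6: $Q_1,Q_2$ are pseudo-triangles, by counting convex corners.** Let $v\in V_A$ be incident to $t_v$ connecting edges. They split the angle at $v$ outside $\operatorname{conv}A$, which is $>\pi$, into $t_v+1$ sectors. The corners of $Q_1,Q_2$ at $v$ are among these sectors. I claim that at most $t_v$ of the sectors are $<\pi$ and belong to $Q_1$ or $Q_2$.

- If $t_v=0$, the only sector is $>\pi$.
- If some $a_ib_i$ is incident to $v$, then $v\in\partial K$. The exterior of $K$ near $v$ is a sector outside $\operatorname{conv}A$, bounded by two edges of $G$ and free of edges of $G$. So one of the $t_v+1$ sectors belongs to the outer face.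
- If only $ab$ is incident to $v=a$, let $\psi_1\le\psi_2$ in $(0,\pi)$ be the directions of the extreme edges of $\operatorname{conv}A$ at $a$ (equal if $|V_A|=2$). They are in $(0,\pi)$ because $A\setminus\{a\}$ is strictly above $\ell$. The edge $ab$ has direction $0$. The two sectors are $\psi_1$ and $2\pi-\psi_2>\pi$, so at most one is $<\pi$.

A half-turn exchanges the roles of $A$ and $B$, so the same holds for $v\in V_B$. In total $Q_1$ and $Q_2$ have at most $\sum_vt_v=2\cdot3=6$ convex vertices. Every simple polygon has at least three, because its turning angles are $<\pi$ and sum to $2\pi$. So each has exactly three.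

**Step 7: one set is a single point.** Say $A=\{a\}$ and $|B|\ge2$. Then $a_1=a_2=a$ and $b_1\neq b_2$. Let $G=\partial\operatorname{conv}B\cup\{ab_1,ab_2\}$, which is plane with outer boundary $\partial K$. Deleting $a$ leaves $\partial\operatorname{conv}B$. Deleting a vertex of $\operatorname{conv}B$ leaves a nonempty connected part of $\partial\operatorname{conv}B$, with $a$ still attached through $b_1$ or $b_2$. So $G$ is 2-connected. By Euler it has $(e_B+2)-(|V_B|+1)+1=e_B-|V_B|+2$ bounded faces, hence exactly one besides $\operatorname{int}\operatorname{conv}B$ (if that is nonempty). The convex vertices of this face are among $a,b_1,b_2$: at $b_i$ one of the two outside sectors belongs to the outer face, and every other vertex of $\operatorname{conv}B$ has outside angle $>\pi$. So the face is a pseudo-triangle.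

**Step 8: assembling the decomposition.** The new faces, together with decompositions of $A$ and of $B$ (empty for sets of size $\le2$), tile $K$. If $|A|\ge3$, the points of $A$ are vertices in its decomposition. If $|A|\le2$, every point of $A$ is a vertex of the 2-connected graph $G$, so it lies on at least two faces. These can only be the outer face and new faces, so the point is a vertex of a new polygon. The same holds for $B$. There are at most two new polygons, and they are good by Lemma 2. $\square$

The smallest instances of Steps 2–6 have $|A|=|B|=2$. In convex position, $ab$ is a diagonal of the quadrilateral $K$ and the new faces are two triangles. If $A=\{a,a'\}$, $B=\{b,b'\}$ and $a$ is inside the triangle $a'bb'$, then the outer connecting edges are $a'b,a'b'$, and by Step 4 the third connecting edge starts at $a$; say it is $ab$. The new faces are the triangle $a'ab$ and the quadrilateral $a,b,b',a'$ with its reflex corner at $a$.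

## 6. One cap does not pay for its own exposure

**Definition.** Points with distinct $x$-coordinates form a *cap* (a *cup*) if, from left to right, the slopes of consecutive segments strictly decrease (strictly increase).

Points on $y=-x^2$ form a cap: the chord over $[s,t]$ has slope $-(s+t)$. Three remarks will be used constantly. First, for $x(u)<x(v)<x(w)$, the following are all equivalent to $\operatorname{slope}(uv)>\operatorname{slope}(vw)$:
$$(u,v,w)\text{ is a cap}\iff v\text{ above line }uw\iff w\text{ below line }uv\iff u\text{ below line }vw, \tag{3}$$
all "above" and "below" being strict. Second, a sequence is a cap if and only if its consecutive triples are caps. Third, every subset of a cap is a cap, since the slope of a chord is a weighted average of the consecutive slopes it spans; likewise for cups.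

Combine Lemmas 3 and 4 in the obvious way. Suppose $S$ contains a cap $q_1,\dots,q_k$. Cut along vertical lines just left of $q_1$ and just right of $q_k$, and along the lines $q_iq_{i+1}$, keeping what is on or below. By (3) all the $q_j$ survive. Every surviving point lies on or below the chain $q_1,\dots,q_k$, so this chain is the upper chain of the surviving set, and one crescent removes $q_2,\dots,q_{k-1}$. The price is $2$ polygons for each of $k+1$ cuts, plus one crescent: $2k+3$ polygons for $k-2$ points. This is more than two polygons per point, worse than a triangulation. After this one crescent nothing is known about the next upper chain.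

So the preparation costs about $2k$, and it must be used many times rather than once. The way to do this is to replace each cap point by a *cluster* that contains a fixed positive fraction of all the points, so that any choice of one point from each of three clusters is a cap. Then $k+1$ cuts should expose $k$ bumps, each holding a positive fraction of the points, and every crescent should take at least one point from each bump that is still nonempty. As long as half the bumps survive, each crescent takes at least $k/2-2$ points, and this continues for a number of points linear in $|S|$, while the preparation still costs $2(k+1)$.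

The next three sections carry this out: clusters, bumps, and the peeling round.

## 7. Clusters of positive proportion in cap position

**Lemma 5 (Erdős–Szekeres).** For $a,b\ge2$, every set of more than $\binom{a+b-4}{a-2}$ points in general position with distinct $x$-coordinates contains an $a$-cup or a $b$-cap.

*Proof.* Induction on $a+b$. If $a=2$ or $b=2$, the bound is $1$, and any two points suffice. Let $a,b\ge3$, and suppose $X$ has more than
$$\binom{a+b-4}{a-2}=\binom{a+b-5}{a-3}+\binom{a+b-5}{a-2}$$
points and contains neither an $a$-cup nor a $b$-cap. Let $E$ be the set of rightmost points of $(a-1)$-cups in $X$. Then $X\setminus E$ contains no $(a-1)$-cup and no $b$-cap, so by induction $|X\setminus E|\le\binom{a+b-5}{a-3}$. Hence $|E|>\binom{a+b-5}{a-2}$, and by induction, since $E$ has no $a$-cup, it contains a $(b-1)$-cap $e_1,\dots,e_{b-1}$. Let $u$ be the second-last point of an $(a-1)$-cup ending at $e_1$. If $u,e_1,e_2$ is a cup, that $(a-1)$-cup extends by $e_2$ to an $a$-cup. Otherwise $u,e_1,e_2$ is a cap and $u,e_1,\dots,e_{b-1}$ is a $b$-cap. Both are contradictions. $\square$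

**Lemma 6 (clusters).** Let $k\ge8$, $|S|=N\ge n_0=2^{24k}$, with $S$ in general position and with distinct $x$-coordinates. After possibly reflecting by $y\mapsto-y$, there are $Y_1,\dots,Y_{3k}\subset S$, lying in this order from left to right in pairwise disjoint open vertical slabs, with
$$|Y_j|\ge\gamma N,\qquad \gamma:=2^{-144k-2},$$
such that every triple of points from three different $Y_j$'s is a cap.

*Proof.* The plan: there are very many long caps, so many of them share the same odd-numbered points; fixing these, the even-numbered points range over large sets, and those sets are the clusters. Put
$$K=6k,\qquad m=2K+1=12k+1,\qquad M=\binom{2m-4}{m-2}+1=\binom{24k-2}{12k-1}+1\le2^{24k}\le N .$$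
Also $N\ge2m$ and $m\le M$.

**Step 1: many caps.** By Lemma 5 with $a=b=m$, every $M$-subset of $S$ contains an $m$-cap or an $m$-cup. Each $m$-subset lies in $\binom{N-m}{M-m}$ of the $M$-subsets. So the number of $m$-subsets of $S$ that are caps or cups is at least
$$\binom NM\Big/\binom{N-m}{M-m}=\binom Nm\Big/\binom Mm .$$
The reflection $y\mapsto-y$ exchanges caps and cups, so after possibly reflecting, at least half this number are caps. Write the points of such a cap as $q_1,\dots,q_m$ from left to right.

**Step 2: fix the odd-numbered points.** There are at most $\binom N{K+1}$ possibilities for $(q_1,q_3,\dots,q_{2K+1})$. By pigeonhole there are $p_1,\dots,p_{K+1}\in S$, from left to right, such that the number of $(q_2,q_4,\dots,q_{2K})$ completing them to an $m$-cap with $q_{2j-1}=p_j$ is at least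
$$\frac{\binom Nm}{2\binom Mm\binom N{K+1}}\ \ge\ \frac{(K+1)!}{2}\cdot\frac{(N/2)^K}{M^m}\ \ge\ N^K(2M^3)^{-K}. \tag{4}$$
For the first inequality: $\binom Nm/\binom N{K+1}$ equals $\frac{(K+1)!}{m!}$ times the product $(N-K-1)\cdots(N-m+1)$ of $m-(K+1)=K$ factors, each $\ge N-m+1\ge N/2$; and $\binom Mm\le M^m/m!$. For the second: $(K+1)!\ge2$ and $m=2K+1\le3K$.

**Step 3: the sets that contain the even-numbered points.** Let $e_j$ be the line $p_jp_{j+1}$ for $1\le j\le K$. Let $Z_j$ be the set of points of $S$ with $x(p_j)<x<x(p_{j+1})$ that are strictly above $e_j$, strictly below $e_{j-1}$ if $j>1$, and strictly below $e_{j+1}$ if $j<K$. In every completion, (3) applied to the caps $(p_j,q_{2j},p_{j+1})$, $(p_{j-1},p_j,q_{2j})$, $(q_{2j},p_{j+1},p_{j+2})$ shows that $q_{2j}\in Z_j$. So by (4)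
$$\prod_{j=1}^K|Z_j|\ge N^K(2M^3)^{-K},$$
and in particular every $Z_j$ is nonempty.

**Step 4: at least half of the $Z_j$ are large.** Suppose $g\ge1$ of the $Z_j$ have fewer than $(2M^3)^{-2}N$ points. The others have at most $N$ points, so $(2M^3)^{-2g}N^K>\prod_j|Z_j|\ge(2M^3)^{-K}N^K$ and hence $g<K/2$. So at least $K/2=3k$ of the $Z_j$ have at least
$$(2M^3)^{-2}N=\frac{N}{4M^6}\ge2^{-144k-2}N=\gamma N$$
points.

**Step 5: any choice of representatives is a cap.** Let $z_i\in Z_i$ for all $i=1,\dots,K$. For $1<j<K$ the point $z_j$ is above $e_j$, while $z_{j-1}$ and $z_{j+1}$ are below $e_j$ by the definitions of $Z_{j-1}$ and $Z_{j+1}$. So $z_j$ is above the line $z_{j-1}z_{j+1}$, and $z_{j-1},z_j,z_{j+1}$ is a cap by (3). Thus $z_1,\dots,z_K$ is a cap, and so are all its triples. Since all $Z_i$ are nonempty, every triple from three different $Z_i$ extends to such a sequence. Let $Y_1,\dots,Y_{3k}$ be $3k$ of the large $Z_j$, in order. The slabs are $\{x(p_j)<x<x(p_{j+1})\}$. $\square$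

## 8. Tangent cuts that expose $k$ disjoint bumps

Group the clusters in threes: $Y_{3i-2},Y_{3i-1},Y_{3i}$. The outer two will carry a base line, above which the middle one forms a bump. The cuts run between consecutive groups and prevent the bumps from overlapping.

**Lemma 7 (bumps).** In the situation of Lemma 6 (after the reflection, if any) there is $A\subset S$ such that $S\setminus A$ is removed by at most $k+1$ successive line cuts, each cutting off one (possibly empty) set strictly separated by a line from the remaining points. Moreover there are open half-planes $H_1,\dots,H_k$ lying above non-vertical lines such that the sets $A\cap H_i$ are pairwise disjoint and $|A\cap H_i|\ge\gamma N$.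

*Proof.* Choose $v_0<v_1<\dots<v_{3k}$, none of them an $x$-coordinate of a point of $S$, with $Y_j\subset\{v_{j-1}<x<v_j\}$. For two of the clusters, the *upper common tangent* is the line of the unique edge of the upper chain of their union that joins one to the other. It passes through a point of each, its *contact points*, and both clusters lie on or below it. A non-vertical line $t$ is also written as a function $t(x)$.

**Step 1: the cuts.** For $1\le i\le k-1$ let $t_i$ be the upper common tangent of $Y_{3i}$ and $Y_{3i+1}$. *All* $Y_l$ lie on or below $t_i$: for $l\ne3i,3i+1$ a point of $Y_l$ forms a cap with the two contact points, as its first or last point, so by (3) it lies below their line. Let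
$$A=S\cap\{v_0<x<v_{3k}\}\cap\bigcap_{i=1}^{k-1}\{y\le t_i(x)\}\ \supseteq\ \bigcup_jY_j .$$
Cutting successively along $x=v_0$, $x=v_{3k}$, $t_1,\dots,t_{k-1}$ removes $S\setminus A$ in at most $k+1$ pieces. Points on $t_i$ stay in the lower part, and a slight upward shift of $t_i$ separates the removed points strictly from the rest.

**Step 2: the bumps are large.** For $1\le i\le k$ let $\ell_i$ be the upper common tangent of $Y_{3i-2}$ and $Y_{3i}$, with contact points $p'\in Y_{3i-2}$ and $q'\in Y_{3i}$. Let $H_i$ be the open half-plane above $\ell_i$. For $y\in Y_{3i-1}$ the triple $(p',y,q')$ is a cap, so $y\in H_i$ by (3). Thus $Y_{3i-1}\subset A\cap H_i$ and $|A\cap H_i|\ge\gamma N$.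

It remains to show $A\cap H_i\subset\{v_{3i-3}<x<v_{3i}\}$. These slabs are disjoint for different $i$, so this gives disjointness.

**Step 3: the bump does not extend to the right of $v_{3i}$.** If $i=k$ this is part of the definition of $A$. Let $i<k$, and let $p\in Y_{3i}$, $q\in Y_{3i+1}$ be the contact points of $t_i$. The point $p'$ is on $\ell_i$, and $p$, which is to its right, is on or below $\ell_i$. So $\operatorname{slope}(p'p)\le\operatorname{slope}(\ell_i)$. As $(p',p,q)$ is a cap,
$$\operatorname{slope}(t_i)=\operatorname{slope}(pq)<\operatorname{slope}(p'p)\le\operatorname{slope}(\ell_i).$$
Also $t_i(x(p))=y(p)\le\ell_i(x(p))$. Hence $t_i\le\ell_i$ for all $x\ge x(p)$. A point of $A$ with $x\ge x(p)$ satisfies $y\le t_i(x)\le\ell_i(x)$ and is not in $H_i$. So points of $A\cap H_i$ have $x<x(p)<v_{3i}$.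

**Step 4: the bump does not extend to the left of $v_{3i-3}$.** If $i=1$ this is part of the definition of $A$. Let $i>1$, and let $r\in Y_{3i-3}$, $s\in Y_{3i-2}$ be the contact points of $t_{i-1}$. The point $q'$ is on $\ell_i$, and $s$, which is to its left, is on or below $\ell_i$. So $\operatorname{slope}(sq')\ge\operatorname{slope}(\ell_i)$. As $(r,s,q')$ is a cap,
$$\operatorname{slope}(t_{i-1})=\operatorname{slope}(rs)>\operatorname{slope}(sq')\ge\operatorname{slope}(\ell_i).$$
Also $t_{i-1}(x(s))=y(s)\le\ell_i(x(s))$. Hence $t_{i-1}\le\ell_i$ for all $x\le x(s)$, and no point of $A\cap H_i$ has $x\le x(s)$. Finally $x(s)>v_{3i-3}$. $\square$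

## 9. One round: cut once, then peel a linear number of points

**Lemma 8.** Let $k\ge8$ and $|S|=N\ge n_0$, $S$ in general position. There are disjoint sets $U_1,\dots,U_{k+1},R\subset S$ (the $U_i$ possibly empty) and a number $C\ge\beta N$ with $\sum|U_i|+|R|=N-C$ and
$$F(S)\le\sum_iF(U_i)+F(R)+\frac{4C}{k}+2(k+1).$$

*Proof.*

**Step 1: pay for the cuts.** $F$ is invariant under rotations and reflections. Rotate so that $x$-coordinates are distinct, and reflect if Lemma 6 requires it. Take $A$, the $H_i$ and the cut-off pieces $U_1,\dots,U_{k+1}$ from Lemma 7, adding empty sets if there are fewer pieces. Applying Lemma 4 to each cut with a nonempty piece gives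
$$F(S)\le F(A)+\sum_iF(U_i)+2(k+1).$$

**Step 2: the peeling rule, and why each crescent is large.** Let $p,q$ be the leftmost and rightmost points of $A$. Start with $R=A$. While at least $k/2$ of the sets $R\cap H_i$ are nonempty, remove from $R$ the set $U$ of upper chain vertices strictly between $p$ and $q$. The points $p,q$ are never removed, so they remain the extreme points of $R$.

Suppose $R\cap H_i\ne\emptyset$, with $H_i=\{y>\alpha_ix+c_i\}$. Choose a vertex of $\operatorname{conv}R$ that maximizes $y-\alpha_ix$ over $R$. Its value exceeds $c_i$, because some point of $R$ is in $H_i$; so the vertex lies in $H_i$. It is on the upper chain ($p,q$ included): a vertex not on the upper chain has points of $\operatorname{conv}R$ vertically above it, where $y-\alpha_ix$ is larger. For different $i$ these vertices are different, since the sets $A\cap H_i$ are disjoint. So the upper chain has at least $k/2$ vertices. At most two of them are $p$ or $q$, and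
$$|U|\ge\frac k2-2\ge\frac k4>0,$$
using $k\ge8$. Hence Lemma 3 applies at each step, at a cost of one polygon.

**Step 3: count.** Each step removes at least $k/4$ points, so the process stops. Let $C$ be the total number of points removed and $R$ the final set. There were at most $4C/k$ steps, so $F(A)\le F(R)+4C/k$. At the end fewer than $k/2$ of the sets $R\cap H_i$ are nonempty, so more than $k/2$ of the pairwise disjoint sets $A\cap H_i$ have been removed completely. Therefore
$$C\ge\frac k2\,\gamma N=k\,2^{-144k-3}N=\beta N .$$
The sets $U_i$ and $R$ are disjoint and contain all points of $S$ except the $C$ removed ones. $\square$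

## 10. Iterating the round: proof of Theorem 1

The recursion is arranged so that removed points are charged at the rate $4/k$, surviving points shrink by the factor $1-\beta$ per round, and the additive terms multiply by at most $k+3$.

*Proof of Theorem 1.* We use induction on $r$, for all $n$ at once. Put $D_r:=4n_0(k+3)^r$.

**Step 1: $r=0$.** The bound (2) follows from $F(n)\le2n$.

**Step 2: from $r$ to $r+1$.** If $n<n_0$, then $F(n)\le2n_0\le D_{r+1}$. Let $n\ge n_0$ and let $S$ be a set of $n$ points with $F(S)=F(n)$. Lemma 8 produces $k+2$ pieces $U_1,\dots,U_{k+1},R$ of total size $n-C\le(1-\beta)n$. The induction hypothesis for each piece gives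
$$F(n)\le\frac{4(n-C)}k+2(1-\beta)^r(n-C)+(k+2)D_r+\frac{4C}k+2(k+1).$$
The first and fourth terms add up to $4n/k$. The second is at most $2(1-\beta)^{r+1}n$. Since $D_r\ge4n_0\ge2(k+1)$, the remaining terms are at most $(k+3)D_r=D_{r+1}$. This is (2) for $r+1$.

**Step 3: $F(n)=o(n)$.** For fixed $k,r$ let $n\to\infty$ in (2): $\limsup F(n)/n\le4/k+2(1-\beta)^r$. Now let $r\to\infty$, which makes the second term vanish because $0<\beta<1$ depends only on $k$. Then let $k\to\infty$. $\square$

Since good polygons are 2-convex (Lemma 2), $f(n)=F(n)$ has the required property: every $n$-point set in general position decomposes into at most $f(n)=o(n)$ 2-convex polygons.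

## 11. Choosing $r$ and $k$: proof of Theorem 2

*Proof of Theorem 2.*

**Step 1: choose $r$ so that the second term of (2) is as small as the first.** Let $r=\lceil(\ln k)/\beta\rceil$. Then $(1-\beta)^r\le e^{-\beta r}\le1/k$, and since $(\ln k)/k\le\frac1e$,
$$r\le2^{144k+3}\,\frac{\ln k}k+1\le2^{144k+3}.$$
With $\log_2(k+3)\le2^k$ we get $(k+3)^r=2^{r\log_2(k+3)}\le2^{2^{145k+3}}$, so
$$4n_0(k+3)^r\le2^{24k+2+2^{145k+3}}\le2^{2^{145k+4}}\le2^{2^{146k}}\qquad(k\ge8).$$
Hence
$$F(n)\le\frac{6n}k+2^{2^{146k}}\qquad\text{for all }k\ge8,\ n\ge0. \tag{5}$$

**Step 2: choose $k$ so that the additive term is smaller than $n/k$.** Put $k=\lfloor(\log_2\log_2n)/147\rfloor$. For $n$ large, $k\ge8$ and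
$$2^{2^{146k}}\le2^{(\log_2n)^{146/147}}\le\frac nk .$$
The last inequality means $(\log_2n)^{146/147}+\log_2k\le\log_2n$, which holds for large $n$ because $k\le\log_2\log_2n$. Then (5) gives $F(n)\le7n/k$. Since $\lfloor t\rfloor\ge t/2$ for $t\ge1$, we have $k\ge(\log_2\log_2n)/294$, so $F(n)\le 7\cdot294\,n/\log_2\log_2n$ for all large $n$.

**Step 3: small $n$.** For each of the remaining finitely many $n\ge3$ we have $\log_2\log_2n>0$ and $F(n)\le2n$, so enlarging $C$ covers them. $\square$

So every $n$-point set in general position has a decomposition into $O(n/\log\log n)=o(n)$ 2-convex polygons.

**Remark (it is not used above and relies on a cited theorem not proved here).** Aichholzer et al., *On k-convex point sets*, Comput. Geom. 47 (2014), state that every $n$-point set in general position contains $\Omega(\log^2n)$ points forming the vertex set of a 2-convex polygon, and that this is asymptotically tight. Tightness means that there are a constant $c'$ and arbitrarily large sets $S$, $|S|=n$, in which no 2-convex polygon with vertices in $S$ has more than $c'\log^2n$ vertices. Granting this, suppose such an $S$ is decomposed into $f$ 2-convex polygons. Every point of $S$ is a vertex of one of them, so $n\le f\,c'\log^2n$. Hence no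 $f(n)=o(n/\log^2n)$ suffices. The exact order between $n/\log^2n$ and $n/\log\log n$ is not determined here.
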